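# Cutting a function into simpler pieces: when preimages of $\Sigma^0_m$ sets are $\Sigma^0_n$

## 1. The composition law and its naive converse

Take a function $f:X\to Y$ and suppose that preimages of $\Sigma^0_m$ sets are always $\Sigma^0_n$. What does this say about $f$ itself? Let us guess an answer and test it.

**Conventions.** All spaces are separable metrizable. $\Sigma^0_1(X)$ is the class of open subsets of $X$, $\Pi^0_k(X)$ the class of complements of $\Sigma^0_k(X)$ sets, $\Sigma^0_{k+1}(X)$ the class of countable unions of $\Pi^0_k(X)$ sets, and $\Delta^0_k=\Sigma^0_k\cap\Pi^0_k$. So $\Sigma^0_k\cup\Pi^0_k\subseteq\Delta^0_{k+1}$. If $A\subseteq X$, the $\Sigma^0_k(A)$ sets are the traces on $A$ of $\Sigma^0_k(X)$ sets, and likewise for $\Pi^0_k$. Consequently, if $A\in\Delta^0_n(X)$ (or just $A\in \Sigma^0_n(X)$), every $\Sigma^0_n(A)$ set is $\Sigma^0_n(X)$. We write $f^{-1}\Sigma^0_m\subseteq\Sigma^0_n$ if $f^{-1}[U]\in\Sigma^0_n(X)$ for every $U\in\Sigma^0_m(Y)$. A function is *$\Sigma^0_j$-measurable*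 if preimages of open sets are $\Sigma^0_j$ in its domain; $\Sigma^0_1$-measurable means continuous. $\overline B$ is the closure of $B$ in $Y$.

**Lemma 1 (composition law).** If $g:A\to Y$ is $\Sigma^0_j$-measurable, then $g^{-1}\Sigma^0_m\subseteq\Sigma^0_{j+m-1}$ for all $m\ge1$.

*Proof.* For $m=1$ this is the definition. Suppose it holds for $m$, and let $U\in\Sigma^0_{m+1}(Y)$, say $U=\bigcup_i(Y\setminus U_i)$ with $U_i\in\Sigma^0_m(Y)$. Then $g^{-1}(U)=\bigcup_i(A\setminus g^{-1}(U_i))$ is a countable union of $\Pi^0_{j+m-1}(A)$ sets, hence $\Sigma^0_{j+m}(A)$. $\square$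

So a $\Sigma^0_{n-m+1}$-measurable function satisfies $f^{-1}\Sigma^0_m\subseteq\Sigma^0_n$. The first guess is the converse: *if $f^{-1}\Sigma^0_m\subseteq\Sigma^0_n$, then $f$ is $\Sigma^0_{n-m+1}$-measurable.* For $m=1$ this is a tautology. For $m=n=2$ it says that a function pulling $F_\sigma$ sets back to $F_\sigma$ sets is continuous, and that is false. Let $f=\chi_{\{0\}}:\mathbb R\to\{0,1\}$. The only preimages are $\emptyset,\{0\},\mathbb R\setminus\{0\},\mathbb R$, all of them $\Delta^0_2$, yet $f$ is not continuous.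

The example also suggests the repair: $f$ is continuous on $\{0\}$ and on $\mathbb R\setminus\{0\}$.

**Definition.** $f\in\mathrm{dec}(\Gamma)$ if there is a countable partition $\{A_k\}_{k\in\omega}$ of $X$ such that each $f\upharpoonright A_k$ is $\Gamma$-measurable. If the partition can be chosen with all $A_k\in\Delta(X)$, we write $f\in\mathrm{dec}(\Gamma,\Delta)$.

For instance $\chi_{\{0\}}\in\mathrm{dec}(\Sigma^0_1,\Delta^0_2)$. The amended guess is that $f^{-1}\Sigma^0_m\subseteq\Sigma^0_n$ is equivalent to $f\in\mathrm{dec}(\Sigma^0_{n-m+1},\Delta^0_n)$. Here are four tests.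

*Test 1: $m=1$.* The partition $\{X\}$ works.

*Test 2: countable range, $2\le m\le n$.* Singletons of $Y$ are closed, hence $\Sigma^0_m$, so each fibre $f^{-1}(y)$ is $\Sigma^0_n$. Its complement is the union of the other countably many fibres, so it is also $\Sigma^0_n$. The fibres form a countable $\Delta^0_n$ partition, and $f$ is constant on each of them.

*Test 3: could the pieces be simpler than $\Delta^0_n$?* Not in general when $m\ge2$. Take $A\subseteq\omega^\omega$ in $\Delta^0_n\setminus\Delta^0_{n-1}$ (for example a set in $\Sigma^0_{n-1}\setminus\Pi^0_{n-1}$), and let $f=\chi_A$. All preimages are $\Delta^0_n$. If $f\in\mathrm{dec}(\Sigma^0_{n-m+1},\Delta^0_{n-1})$, then, since $n-m+1\le n-1$, the sets $A$ and $\omega^\omega\setminus A$ would be countable unions of sets that are $\Sigma^0_{n-1}$ in a $\Delta^0_{n-1}$ piece. Both would be $\Sigma^0_{n-1}$, so $A\in\Delta^0_{n-1}$, a contradiction.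

*Test 4: could $n-m+1$ be lowered, with arbitrary pieces?* Not for $n>m\ge 1$. Put $k=n-m$ and let $f:\omega^\omega\to2^\omega$, $f(x)=x^{(k)}$, the $k$-th Turing jump. Each $\{x:j\in x^{(k)}\}$ is $\Sigma^0_k$ and its complement is $\Pi^0_k$, so $f$ is $\Sigma^0_{k+1}$-measurable, and $f^{-1}\Sigma^0_m\subseteq\Sigma^0_{k+m}=\Sigma^0_n$ by Lemma 1. Suppose $\omega^\omega=\bigcup_iA_i$ with each $f\upharpoonright A_i$ $\Sigma^0_k$-measurable. For each $i,j$ the sets $\{x\in A_i:j\in x^{(k)}\}$ and $\{x\in A_i:j\notin x^{(k)}\}$ are traces on $A_i$ of $\Sigma^0_k$ sets; let $z_i$ code these $\Sigma^0_k$ sets for all $j$. For $x\in A_i$ both $x^{(k)}$ and its complement are then $\Sigma^0_k$ in $x\oplus z_i$, so $x^{(k)}\le_T(x\oplus z_i)^{(k-1)}$ by Post's theorem. Let $z$ compute all $z_i$, and let $z\in A_i$. Then $z^{(k)}\le_T(z\oplus z_i)^{(k-1)}\equiv_Tz^{(k-1)}$, which is impossible. So $f\notin\mathrm{dec}(\Sigma^0_{n-m})$.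

The amended guess survives, and it is correct. It is called the Decomposability Conjecture.

**Theorem A.** Let $X$ be an analytic subset of a Polish space, $Y$ separable metrizable, $f:X\to Y$, $1\le m\le n$. Then
$$f^{-1}\Sigma^0_m\subseteq\Sigma^0_n\iff f\in \mathrm{dec}(\Sigma^0_{n-m+1},\Delta^0_n).$$
If $m\ge2$, these are also equivalent to: $X$ is a countable union of $\Pi^0_{n-1}(X)$ sets on each of which $f$ is $\Sigma^0_{n-m+1}$-measurable.

Two quoted results stand near it. The Jayne–Rogers theorem is the case $m=n=2$. The Gregoriades–Kihara–Ng theorem (GKN) gives pieces without control of their complexity: *if $X,Y$ are Polish, $A\subseteq X$ is analytic, $n\ge m\ge1$ and $f:A\to Y$, then $f^{-1}\Sigma^0_m\subseteq\Sigma^0_n$ implies $f\in\mathrm{dec}(\Sigma^0_{n-m+1})$.* We shall use GKN for $m\ge3$ and neither of them for $m=2$.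

## 2. Covers, partitions, and the direction from right to left

**Lemma 2 (covers and partitions).** Let $n\ge2$, $j\ge1$. Then $f\in\mathrm{dec}(\Sigma^0_j,\Delta^0_n)$ if and only if $X=\bigcup_iZ_i$ for countably many $Z_i\in\Pi^0_{n-1}(X)$ with each $f\upharpoonright Z_i$ $\Sigma^0_j$-measurable.

*Proof.* Given the cover, the sets $Z_i\setminus\bigcup_{i'<i}Z_{i'}$ partition $X$. Each is the intersection of a $\Pi^0_{n-1}$ and a $\Sigma^0_{n-1}$ set, hence $\Delta^0_n$, and measurability passes to subsets. Conversely, each $\Delta^0_n$ piece is $\Sigma^0_n$, hence a countable union of $\Pi^0_{n-1}(X)$ sets. $\square$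

**Remark.** If $n\ge3$, a $\Pi^0_{n-1}$ cover even yields a *partition* into $\Pi^0_{n-1}(X)$ sets. Indeed $X\setminus\bigcup_{i'<i}Z_{i'}$ is $\Sigma^0_{n-1}(X)$, hence, as $n-1\ge2$, a countable disjoint union of $\Delta^0_{n-1}(X)$ sets; intersect these with $Z_i$.

**Proof of ($\Leftarrow$) in Theorem A.** Let $\{A_k\}$ witness $f\in\mathrm{dec}(\Sigma^0_{n-m+1},\Delta^0_n)$ and let $U\in\Sigma^0_m(Y)$. By Lemma 1 with $j=n-m+1$, each $(f\upharpoonright A_k)^{-1}(U)$ is $\Sigma^0_n(A_k)$, hence $\Sigma^0_n(X)$. Their union $f^{-1}(U)$ is $\Sigma^0_n(X)$. $\square$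

The case $m=1$ of ($\Rightarrow$) is Test 1. From now on $m\ge2$.

## 3. Enlarging a piece: a loss of one level

GKN hands us pieces of unknown complexity. A sensible first attempt is to enlarge each piece to a definable set on which the same approximations to $f$ still work.

**Lemma 3 (envelope).** Let $g:Z\to Y$, $j\ge1$, $Z'\subseteq Z$ with $g\upharpoonright Z'$ $\Sigma^0_j$-measurable. Fix a countable base $(B_l)$ and a compatible metric of $Y$, and choose $O_l\in\Sigma^0_j(Z)$ with $O_l\cap Z'=g^{-1}(B_l)\cap Z'$. Let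
$$E=\Big\{x\in Z:\ \forall l\,(x\in O_l\Rightarrow g(x)\in\overline{B_l})\ \text{ and }\ \forall q\,\exists l\,(\operatorname{diam}B_l<2^{-q},\ x\in O_l)\Big\}.$$
Then $Z'\subseteq E$, $g\upharpoonright E$ is $\Sigma^0_j$-measurable, and
$$E=\bigcap_l\big[(Z\setminus O_l)\cup g^{-1}(\overline{B_l})\big]\cap Q\quad\text{with } Q\in\Pi^0_{j+1}(Z).\tag{1}$$

*Proof.* Formula (1) is a rewriting of the definition. If $x\in Z'$, then $x\in O_l$ means $g(x)\in B_l$; both clauses follow, since $g(x)$ lies in basic sets of arbitrarily small diameter. For measurability let $G\subseteq Y$ be open. We claim that for $x\in E$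
$$g(x)\in G\iff\exists l\,(\overline{B_l}\subseteq G\text{ and }x\in O_l).$$
($\Leftarrow$) By the first clause $g(x)\in\overline{B_l}\subseteq G$. ($\Rightarrow$) Choose $q$ such that the $2^{-q}$-ball around $g(x)$ lies in $G$, and $l$ with $\operatorname{diam}B_l<2^{-q}$, $x\in O_l$. By the first clause $g(x)\in\overline{B_l}$, and $\operatorname{diam}\overline{B_l}=\operatorname{diam}B_l<2^{-q}$, so $\overline{B_l}\subseteq G$. Hence $g^{-1}(G)\cap E$ is the trace on $E$ of a union of sets $O_l$. $\square$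

**What the attempt gives.** View $f$ as a map into a Polish space containing $Y$, apply GKN, and take the envelope in $Z=X$ of each GKN piece, with $j=n-m+1\le n-1$. Open and closed sets are both $\Sigma^0_2$, hence $\Sigma^0_m$, so $f^{-1}(\overline{B_l})\in\Delta^0_n(X)$ and each bracket in (1) is $\Delta^0_n$. The *infinite* intersection over $l$ is then only $\Pi^0_n$, and so is $Q$. We get a cover by $\Pi^0_n$ sets, and so $f\in\mathrm{dec}(\Sigma^0_{n-m+1},\Delta^0_{n+1})$, one level too high.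

Formula (1) shows what would help. If $f$ is already $\Sigma^0_{n-1}$-measurable on $Z$, then $f^{-1}(\overline{B_l})\in\Pi^0_{n-1}(Z)$. If moreover $m\ge3$, then $j+1\le n-1$ and the whole envelope drops to $\Pi^0_{n-1}(Z)$. So $m\ge3$ can be handled *after* $m=2$, while for $m=2$ the envelope is useless: there $j+1=n$, and being $\Sigma^0_{n-1}$-measurable on good pieces is the very goal. The case $m=2$ needs its own argument.

## 4. A dichotomy for $m=2$, and the deduction of Theorem A

**Theorem B (dichotomy).** Let $n\ge 2$, $X$ an analytic subset of a Polish space, $Y$ separable metrizable with countable base $(B_l)_{l\in\omega}$, and $f:X\to Y$ with $f^{-1}(\overline{B_l})\in\Sigma^0_n(X)$ for all $l$. Let $C\subseteq\omega^\omega$ be $\Sigma^0_n$. Then (I) or (II) holds: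

* (I) $X$ is a countable union of $\Pi^0_{n-1}(X)$ sets on each of which $f$ is $\Sigma^0_{n-1}$-measurable;
* (II) there are an open $W\subseteq Y$ and a continuous $\varphi:\omega^\omega\to X$ with $\varphi^{-1}(f^{-1}(W))=C$.

If $C\notin\Pi^0_n$, they do not both hold.

**Example 1.** Let $n=2$, let $C=\{a_0,a_1,\dots\}\subseteq\omega^\omega$ be the set of eventually zero sequences (enumerated without repetition), $Y=\{0\}\cup\{\frac1{i+1}:i\in\omega\}\subseteq\mathbb R$, $f(a_i)=\frac1{i+1}$ and $f(x)=0$ for $x\notin C$. The clopen sets $\{\frac1{i+1}\}$ and $U_k=\{0\}\cup\{\frac1{i+1}:i\ge k\}$ form a base. Their preimages are $\{a_i\}$ and $\omega^\omega\setminus\{a_0,\dots,a_{k-1}\}$, so the hypothesis holds with $n=2$. With $W=Y\setminus\{0\}$ and $\varphi=\mathrm{id}$, (II) holds for this $C$, which is $\Sigma^0_2$ and, by Baire category, not $\Pi^0_2$. So (I) fails: the closed set $\{0\}$, which is the closure of no basic set, has a preimage that is not $\Sigma^0_2$.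

**Proof of the last sentence of Theorem B.** If (I) holds, Lemma 2 gives a partition into $\Delta^0_n(X)$ pieces on each of which preimages of open sets are $\Sigma^0_{n-1}$, hence $\Delta^0_n$, relative to the piece. So for open $W$ both $f^{-1}(W)$ and its complement are $\Sigma^0_n(X)$, and (II) would make $C$ a continuous preimage of a $\Pi^0_n(X)$ set, so $C\in\Pi^0_n$. $\square$

**Theorem B implies Theorem A.** It remains to prove ($\Rightarrow$) for $m\ge2$; by Lemma 2 it suffices to find the $\Pi^0_{n-1}$ cover.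

**Step 1: alternative (I) holds.** This settles $m=2$ and prepares $m\ge3$. As $\Sigma^0_2(Y)\subseteq\Sigma^0_m(Y)$, preimages of closed sets are $\Sigma^0_n(X)$, so Theorem B applies. Take $C\in\Sigma^0_n\setminus\Pi^0_n$. In case (II), $f^{-1}(Y\setminus W)\in\Sigma^0_n(X)$, so $f^{-1}(W)\in\Pi^0_n(X)$ and $C=\varphi^{-1}(f^{-1}(W))\in\Pi^0_n$, a contradiction. So $X=\bigcup_iZ_i$ with $Z_i\in\Pi^0_{n-1}(X)$ and $f\upharpoonright Z_i$ $\Sigma^0_{n-1}$-measurable. For $m=2$ we have $n-m+1=n-1$ and are done.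

**Step 2: refining the pieces when $m\ge3$.** Here the envelope works. Let $j=n-m+1\le n-2$ and fix $Z=Z_i$. It is the intersection of $X$ with a Borel set, so it is analytic, and $(f\upharpoonright Z)^{-1}\Sigma^0_m\subseteq\Sigma^0_n$. View $f\upharpoonright Z$ as a map into a Polish space $\hat Y\supseteq Y$; traces on $Y$ of $\Sigma^0_m(\hat Y)$ sets are $\Sigma^0_m(Y)$, so GKN gives $Z=\bigcup_{c\in\omega}Z^c$ with each $f\upharpoonright Z^c$ $\Sigma^0_j$-measurable. Let $E$ be the envelope of $Z^c$ in $Z$ from Lemma 3. In (1), $Z\setminus O_l$ is $\Pi^0_{n-2}(Z)$, $(f\upharpoonright Z)^{-1}(\overline{B_l})$ is $\Pi^0_{n-1}(Z)$, and $Q\in\Pi^0_{j+1}(Z)\subseteq\Pi^0_{n-1}(Z)$. So $E\in\Pi^0_{n-1}(Z)$, hence $E\in\Pi^0_{n-1}(X)$. Letting $i,c$ vary, countably many such $E$ cover $X$, and $f$ is $\Sigma^0_j$-measurable on each. $\square$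

**Remark.** Under the hypothesis of Theorem B, if $f\notin\mathrm{dec}(\Sigma^0_{n-1},\Delta^0_n)$, then (I) fails by Lemma 2, so for *every* $\Sigma^0_n$ set $C\subseteq\omega^\omega$ there is a single open $W\subseteq Y$ such that $C$ reduces continuously to $f^{-1}(W)$. With $C\notin\Pi^0_n$, $Y\setminus W$ is a closed set whose preimage is not $\Sigma^0_n$.

The rest of the lecture proves that (I) or (II) holds.

## 5. Passing to subsets of $\omega^\omega$ by category quantifiers

This section shows that it suffices to treat $X\subseteq\omega^\omega$. If $X=\emptyset$, (I) is trivial. Let $X\subseteq\hat X$ with $\hat X$ Polish, nonempty, and let $\pi:\omega^\omega\to\hat X$ be a continuous open surjection (Kechris, *Classical Descriptive Set Theory*, 7.14). Suppose Theorem B holds for $f'=f\circ\pi$ on the analytic set $\pi^{-1}(X)$; the hypothesis transfers since $f'^{-1}(\overline{B_l})=\pi^{-1}(f^{-1}(\overline{B_l}))$. If (II) holds for $f'$ via $\varphi'$ and $W$, it holds for $f$ via $\pi\circ\varphi'$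 and $W$. Alternative (I) must be pushed down, and for that we use category in the fibres $\pi^{-1}(x)$, which are closed in $\omega^\omega$, hence Polish.

**Definition.** Let $N_s=\{x\in\omega^\omega:s\sqsubset x\}$. For Borel $P\subseteq\omega^\omega$ and $s\in\omega^{<\omega}$ let
$$P^{\triangle s}=\{x\in\hat X:P\cap N_s\cap\pi^{-1}(x)\text{ is nonmeager in }\pi^{-1}(x)\},\qquad P^{*s}=\hat X\setminus(\omega^\omega\setminus P)^{\triangle s}.$$
So $x\in P^{*s}$ iff $P$ is comeager in the (possibly empty) space $N_s\cap\pi^{-1}(x)$.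

For example, if $t\sqsupseteq s$, then $N_t^{\triangle s}=\pi(N_t)$, because a nonempty open subset of a Polish space is nonmeager. And $N_t^{*s}=\{x:N_s\cap\pi^{-1}(x)\subseteq N_t\}=\hat X\setminus\pi(N_s\setminus N_t)$, a closed set.

**Lemma 4.** Let $k\ge1$. If $P\in\Sigma^0_k(\omega^\omega)$, then $P^{\triangle s}\in\Sigma^0_k(\hat X)$; if $P\in\Pi^0_k(\omega^\omega)$, then $P^{*s}\in\Pi^0_k(\hat X)$.

*Proof.* For each $k$ the second claim follows from the first by complements. If $P$ is open, $P^{\triangle s}=\pi(P\cap N_s)$ is open, as $\pi$ is open. Let $k\ge2$ and $P=\bigcup_iQ_i$ with $Q_i\in\Pi^0_{k-1}$. We claim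
$$P^{\triangle s}=\bigcup_i\bigcup_{t\sqsupseteq s}\big(Q_i^{*t}\cap\pi(N_t)\big).$$
If $x$ is in the left side, some $Q_i\cap N_s\cap\pi^{-1}(x)$ is nonmeager in the fibre. It has the Baire property, so it is comeager in some nonempty open $U\subseteq\pi^{-1}(x)$. Then $U\cap N_s\ne\emptyset$, so it contains a nonempty $N_t\cap\pi^{-1}(x)$ with $t\sqsupseteq s$, in which $Q_i$ is comeager. Conversely, a set comeager in a nonempty open subset $N_t\cap\pi^{-1}(x)$ of a Polish space is nonmeager there. By induction $Q_i^{*t}\in\Pi^0_{k-1}$, and $\pi(N_t)$ is open, so the right side is $\Sigma^0_k$. $\square$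

**Pushing (I) down.** Suppose (I) holds for $f'$: there are $P_i\in\Pi^0_{n-1}(\omega^\omega)$ covering $\pi^{-1}(X)$ and $O_{i,l}\in\Sigma^0_{n-1}(\omega^\omega)$ with
$$f'^{-1}(B_l)\cap P_i=O_{i,l}\cap P_i\cap\pi^{-1}(X).$$
Let $Z_{i,s}=X\cap P_i^{*s}\cap\pi(N_s)$. By Lemma 4 this is the intersection of a $\Pi^0_{n-1}(X)$ set with an open set, so a countable union of $\Pi^0_{n-1}(X)$ sets. The $Z_{i,s}$ cover $X$: for $x\in X$ the nonempty Polish fibre $\pi^{-1}(x)$ is covered by the $P_i$, so some $P_i$ is nonmeager in it, hence comeager in some nonempty $N_s\cap\pi^{-1}(x)$. Finally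
$$f^{-1}(B_l)\cap Z_{i,s}=O_{i,l}^{\triangle s}\cap Z_{i,s}.$$
Let $x\in Z_{i,s}$. If $f(x)\in B_l$, then $P_i\cap\pi^{-1}(x)\subseteq O_{i,l}$, so $O_{i,l}$ is comeager in $N_s\cap\pi^{-1}(x)\ne\emptyset$ and $x\in O_{i,l}^{\triangle s}$. Conversely, if $x\in O_{i,l}^{\triangle s}$, then, as $P_i$ is comeager in $N_s\cap\pi^{-1}(x)$, there is $y\in O_{i,l}\cap P_i\cap\pi^{-1}(x)$, and $f(x)=f'(y)\in B_l$. By Lemma 4 $f$ is $\Sigma^0_{n-1}$-measurable on each $Z_{i,s}$, so (I) holds for $f$.

**Standing assumption.** From now on $X\subseteq\omega^\omega$ is analytic, $n\ge2$, and $f,(B_l),C$ are as in Theorem B. *Basic* open sets of $Y$ are the $B_l$. By regularity each $B_l$ is a union of closures of basic sets, so $f^{-1}(B_l)\in\Sigma^0_n(X)$. Fix Borel sets $M_l\subseteq\omega^\omega$ with $f^{-1}(B_l)=X\cap M_l$.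

## 6. Coded $\Pi^0_k$ sets and the topologies $T_k$

If (I) fails, we want to see $f$ oscillate, and we need a notion of "near" under which $\Sigma^0_{n-1}$-measurability looks like continuity. We would like $\Pi^0_{n-2}$ sets to be open. For $n\ge3$ we cannot take them all, since singletons are closed and the topology would be discrete. So we take only the countably many that have a sufficiently definable code.

**The parameter.** Fix $p\in\omega^\omega$ such that $X$ is $\Sigma^1_1(p)$, $\{(l,x):x\in M_l\}$ is $\Delta^1_1(p)$, and $\{(l,m):B_l\cap B_m=\emptyset\}$ is recursive in $p$. From now on $\Sigma^1_1,\Pi^1_1,\Delta^1_1$ and "recursive" are *relative to $p$*, while superscript $0$ stays boldface. Recall that $\Sigma^1_1$ and $\Pi^1_1$ are closed under finite (and uniformly indexed countable) unions and intersections, that is, under number quantifiers; $\Sigma^1_1$ is closed under $\exists y\in\omega^\omega$ and $\Pi^1_1$ under $\forall y\in\omega^\omega$. A point $y\in Y$ is outside $\overline{B_m}$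 iff some $B_l\ni y$ is disjoint from $B_m$, so
$$f^{-1}(\overline{B_m})=X\setminus\bigcup\{M_l:B_l\cap B_m=\emptyset\}.$$
Hence $f^{-1}(B_m)$, $X\setminus f^{-1}(B_m)$, $f^{-1}(\overline{B_m})$, $X\setminus f^{-1}(\overline{B_m})$ are all $\Sigma^1_1$.

**Definition (coded sets).** Let $N_{\sigma(0)},N_{\sigma(1)},\dots$ be a recursive enumeration of $\emptyset$ and the sets $N_s$. Let $G_1(\gamma,x)\Leftrightarrow\forall i\ x\notin N_{\sigma(\gamma(i))}$ and $G_{k+1}(\gamma,x)\Leftrightarrow\forall i\,\neg G_k((\gamma)_i,x)$, where $(\gamma)_i$ is the $i$-th component of $\gamma$. Write $G_k(\gamma)=\{x:G_k(\gamma,x)\}$; these are exactly the $\Pi^0_k$ subsets of $\omega^\omega$. For $k\ge1$ let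
$$\mathcal P_k=\{G_k(\gamma):\gamma\in\Delta^1_1\},\qquad\mathcal S_k=\{\omega^\omega\setminus P:P\in\mathcal P_k\},\qquad\mathcal P_0=\{N_s:s\in\omega^{<\omega}\}.$$

These are countable families of $\Delta^1_1$ sets. For example, if $\gamma\in\Delta^1_1$ then $\{\gamma\}\in\mathcal P_1$: list the $N_s$ with $s\not\sqsubset\gamma$. We need three facts.

* For $k\ge1$, $\mathcal P_k$ is closed under finite intersections: merge the two codes.
* $\mathcal P_k\subseteq\mathcal P_{k+1}$. For $k=0$: $N_s$ is the intersection of the complements of the $N_t$ with $t\ne s$, $|t|=|s|$. For $k\ge1$ there is a recursive $g_k$ with $G_k(\gamma)=G_{k+1}(g_k(\gamma))$. For $k=1$, a $G_1$-code of $N_{\sigma(\gamma(i))}$ is computable from $\gamma(i)$, and $G_1(\gamma)=\bigcap_i(\omega^\omega\setminus N_{\sigma(\gamma(i))})$, so let $(g_1(\gamma))_i$ be that code. For the step let $(g_{k+1}(\gamma))_i=g_k((\gamma)_i)$.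
* Every $\mathcal S_k$ set ($k\ge1$) is a countable union of $\mathcal P_{k-1}$ sets (and possibly $\emptyset$): the complement of $G_1(\gamma)$ is $\bigcup_iN_{\sigma(\gamma(i))}$, and that of $G_{k}(\gamma)$, $k\ge2$, is $\bigcup_iG_{k-1}((\gamma)_i)$.

**Quantifying over coded sets.** There are a $\Pi^1_1$ set $\mathbb D\subseteq\omega$, an enumeration $\{\gamma_e:e\in\mathbb D\}$ of $\Delta^1_1\cap\omega^\omega$ and a $\Pi^1_1$ relation $R$ with $R(e,a,b)\Leftrightarrow\gamma_e(a)=b$ for $e\in\mathbb D$ (Moschovakis, *Descriptive Set Theory*, 4D). For $e\in\mathbb D$, "$\gamma=\gamma_e$" is equivalent to the $\Sigma^1_1$ condition $\forall a\,\forall b\ne\gamma(a)\,\neg R(e,a,b)$. Put $P^k_e=G_k(\gamma_e)$. For $e\in\mathbb D$, "$x\in P^k_e$" is equivalent both to $\exists\gamma(\gamma=\gamma_e\wedge G_k(\gamma,x))$ and to $\forall\gamma(\gamma=\gamma_e\Rightarrow G_k(\gamma,x))$. So, for $e\in\mathbb D$, it agrees with a $\Sigma^1_1$ and with a $\Pi^1_1$ relation of $(e,x)$, and we may use whichever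 form we like, positively or negated.

**Louveau's theorem** (*A separation theorem for $\Sigma^1_1$ sets*, Trans. AMS 260 (1980), relativized to $p$). Let $k\ge1$. If $A,B\subseteq\omega^\omega$ are disjoint $\Sigma^1_1$ sets and some (boldface) $\Sigma^0_k$ set contains $A$ and misses $B$, then some $\mathcal S_k$ set contains $A$ and misses $B$.

**Definition (topologies).** For $k\ge1$ let $T_k$ be the topology on $\omega^\omega$ with base $\mathcal P_{k-1}$ (adding $\emptyset$ if $k=1$), and $\mathrm{cl}_k$ its closure operator.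

$T_1$ is the usual topology. As $\mathcal P_{k-1}\subseteq\mathcal P_k$, we have $T_k\subseteq T_{k+1}$ and $\mathrm{cl}_{k+1}(A)\subseteq\mathrm{cl}_k(A)$. For $k\ge1$, sets in $\mathcal P_k$ are $T_{k+1}$-open by definition, and $T_k$-closed, because their complements are unions of $\mathcal P_{k-1}$ sets.

**Example 2.** Let $A=\omega^\omega\setminus\{0^\infty\}$. Then $\mathrm{cl}_1(A)=\omega^\omega$. But $\{0^\infty\}\in\mathcal P_1$ is $T_2$-open, so $\mathrm{cl}_2(A)=A$.

## 7. Four lemmas on $\Sigma^1_1$ sets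

The first lemma keeps closures inside the class we work with.

**Lemma 5.** If $A$ is $\Sigma^1_1$ and $k\ge1$, then $\mathrm{cl}_k(A)$ is $\Sigma^1_1$ and $\Pi^0_k$.

*Proof.* $x\notin\mathrm{cl}_k(A)$ iff some $P\in\mathcal P_{k-1}$ has $x\in P$ and $P\cap A=\emptyset$. For $k\ge2$ this reads: $\exists e\in\mathbb D$ with $x\in P^{k-1}_e$ and $\forall z\,(z\notin A\text{ or }z\notin P^{k-1}_e)$. Using the $\Pi^1_1$ form of the first clause and the $\Sigma^1_1$ form of membership inside the second, this is $\Pi^1_1$. For $k=1$ quantify over $s$ instead. The complement of $\mathrm{cl}_k(A)$ is a countable union of $\mathcal P_{k-1}$ sets, so $\Sigma^0_k$. $\square$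

The second lemma lets us exchange the roles of two sets at the cost of one level.

**Lemma 6 (exchange).** Let $A,B$ be $\Sigma^1_1$, $k\ge1$, $A\cap\mathrm{cl}_{k+1}(B)\neq\emptyset$. Then $\mathrm{cl}_k(A)\cap B\ne\emptyset$.

*Proof.* Otherwise $\mathrm{cl}_k(A)$ and $B$ are disjoint $\Sigma^1_1$ sets, and the $\Sigma^0_k$ set $\omega^\omega\setminus\mathrm{cl}_k(A)$ contains $B$. By Louveau's theorem there is $P\in\mathcal P_k$ with $\mathrm{cl}_k(A)\subseteq P$ and $P\cap B=\emptyset$. As $P$ is $T_{k+1}$-open, $P\cap\mathrm{cl}_{k+1}(B)=\emptyset$. Since $A\subseteq P$, this contradicts $A\cap\mathrm{cl}_{k+1}(B)\neq\emptyset$. $\square$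

The third lemma guarantees that shrinking sequences of $\Sigma^1_1$ sets do not vanish in the limit, provided we answer each move.

**Lemma 7 (Choquet).** One can assign to each finite sequence $(A_0,\dots,A_j)$ of nonempty $\Sigma^1_1$ sets that is *legal*, meaning $A_{i+1}\subseteq\Theta(A_0,\dots,A_i)$ for all $i<j$, a nonempty $\Sigma^1_1$ set $\Theta(A_0,\dots,A_j)\subseteq A_j$, such that for every infinite sequence $(A_j)_{j\in\omega}$ all of whose finite initial parts are legal, $\bigcap_j\Theta(A_0,\dots,A_j)\neq\emptyset$.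

*Proof.* For each $\Sigma^1_1$ set $A$ fix a closed ($\Pi^0_1(p)$) set $F_A\subseteq(\omega^\omega)^2$ with $A=\{x:\exists y\,(x,y)\in F_A\}$. By recursion on $j$ we assign to each legal $(A_0,\dots,A_j)$ sequences $\tau_j,\sigma^j_0,\dots,\sigma^j_j\in\omega^j$ such that
$$\Theta(A_0,\dots,A_j):=\{x\in N_{\tau_j}:\forall i\le j\ \exists y\in N_{\sigma_i^j}\ (x,y)\in F_{A_i}\}\ne\emptyset.$$
This set is $\Sigma^1_1$ and, by the condition for $i=j$, contained in $A_j$. For $j=0$ all sequences are empty and $\Theta(A_0)=A_0$. Given the assignment for $(A_0,\dots,A_j)$ and a nonempty $A_{j+1}\subseteq\Theta(A_0,\dots,A_j)$, pick $x\in A_{j+1}$, then $y_i\in N_{\sigma^j_i}$ with $(x,y_i)\in F_{A_i}$ for $i\le j$, and $y_{j+1}$ with $(x,y_{j+1})\in F_{A_{j+1}}$. Let $\tau_{j+1}=x\upharpoonright(j+1)$ and $\sigma_i^{j+1}=y_i\upharpoonright(j+1)$ for $i\le j+1$. Then $\tau_{j+1}\sqsupseteq\tau_j$, $\sigma_i^{j+1}\sqsupseteq\sigma_i^j$ for $i\le j$, and $x\in\Theta(A_0,\dots,A_{j+1})$.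

For an infinite sequence let $x=\bigcup_j\tau_j$ and $y_i=\bigcup_{j\ge i}\sigma_i^j$. For each $i$ and $j\ge i$ there is a point of $F_{A_i}$ in $N_{\tau_j}\times N_{\sigma^j_i}$; since $F_{A_i}$ is closed, $(x,y_i)\in F_{A_i}$. As $x\in N_{\tau_j}$ and $y_i\in N_{\sigma^j_i}$, we get $x\in\Theta(A_0,\dots,A_j)$ for every $j$. $\square$

The fourth lemma is the only place where the hypothesis on closures of basic sets enters directly.

**Lemma 8 (localization).** Let $E\subseteq X$ be nonempty $\Sigma^1_1$, $B$ basic open in $Y$, $E\subseteq f^{-1}(B)$. There is a nonempty $\Sigma^1_1$ set $E'\subseteq E$ with $X\cap\mathrm{cl}_{n-1}(E')\subseteq f^{-1}(\overline B)$.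

*Proof.* $E$ and $X\setminus f^{-1}(\overline B)$ are disjoint $\Sigma^1_1$ sets, separated by a $\Sigma^0_n$ set since $f^{-1}(\overline B)\in\Sigma^0_n(X)$. By Louveau's theorem there is $U=\bigcup_jZ_j\supseteq E$, $Z_j\in\mathcal P_{n-1}$, with $U\cap X\subseteq f^{-1}(\overline B)$. Choose $j$ with $E'=E\cap Z_j\ne\emptyset$. As $Z_j$ is $T_{n-1}$-closed, $X\cap\mathrm{cl}_{n-1}(E')\subseteq X\cap Z_j\subseteq f^{-1}(\overline B)$. $\square$

## 8. The $\Sigma^1_1$ set that no coded piece meets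

**Step 1: removing all coded good pieces.** This isolates the part of $X$ where (I) could fail. Let $\mathcal Z$ be the set of $Z\in\mathcal P_{n-1}$ such that for each $l$ there is $O\in\mathcal S_{n-1}$ with $f^{-1}(B_l)\cap Z=O\cap Z\cap X$. For $e\in\mathbb D$, $P^{n-1}_e\in\mathcal Z$ iff
$$\forall l\,\exists e'\in\mathbb D\ \forall x\,\big(x\in X\cap P^{n-1}_e\Rightarrow(x\in M_l\Leftrightarrow x\notin P^{n-1}_{e'})\big),$$
a $\Pi^1_1$ condition on $e$ by the coding. So $\bigcup\mathcal Z$ is $\Pi^1_1$, and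
$$H=X\setminus\bigcup\mathcal Z\quad\text{is }\Sigma^1_1.$$
If $H=\emptyset$, the countable family $\{Z\cap X:Z\in\mathcal Z\}$ witnesses (I). *From now on $H\neq\emptyset$, and we prove (II).*

**Definition.** For $E\subseteq X$ let $\operatorname{Osc}(E)$ be the set of $x\in X\cap\mathrm{cl}_{n-1}(E)$ for which some basic $V\ni f(x)$ satisfies $x\in\mathrm{cl}_{n-1}(E\setminus f^{-1}(\overline V))$. Every basic $V'\ni f(x)$ with $V'\subseteq V$ then works too.

**Example 3.** In Example 1 ($n=2$, $T_1$ the usual topology) take $E\subseteq H$. Each $\{a_i\}$ is in $\mathcal Z$, so $H\cap C=\emptyset$ and $f=0$ on $E$. If $x\in\mathrm{cl}_1(E)$ and $f(x)=0$, then $E\setminus f^{-1}(\overline V)=\emptyset$ for all $V\ni f(x)$. If $x=a_i\in\mathrm{cl}_1(E)$, then $V=\{\frac1{i+1}\}$ gives $E\setminus f^{-1}(\overline V)=E$. So $\operatorname{Osc}(E)=C\cap\mathrm{cl}_1(E)$. Note that points of $\operatorname{Osc}(E)$ need not lie in $H$.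

**Step 2: oscillation everywhere on $H$.** The next lemma turns the failure of (I) into usable points.

**Lemma 9.** $\operatorname{Osc}(E)\neq\emptyset$ for every nonempty $\Sigma^1_1$ set $E\subseteq H$.

*Proof.* Suppose $\operatorname{Osc}(E)=\emptyset$. Let $F=X\cap\mathrm{cl}_{n-1}(E)\supseteq E$, a $\Sigma^1_1$ set.

*$f\upharpoonright F$ is $T_{n-1}$-continuous.* Let $x\in F$, $f(x)\in G$ with $G$ open, and $V\ni f(x)$ basic with $\overline V\subseteq G$. As $x\notin\operatorname{Osc}(E)$, there is $P\in\mathcal P_{n-2}$ with $x\in P$ and $P\cap E\subseteq f^{-1}(\overline V)$. Let $y\in P\cap F$. Then $y\in\mathrm{cl}_{n-1}(P\cap E)$, as $P$ is $T_{n-1}$-open. If $f(y)\notin\overline V$, take a basic $V'\ni f(y)$ with $\overline{V'}\cap\overline V=\emptyset$; then $P\cap E\subseteq E\setminus f^{-1}(\overline{V'})$, so $y\in\operatorname{Osc}(E)$, a contradiction. Hence $f(P\cap F)\subseteq\overline V\subseteq G$.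

*Coded approximations.* By continuity, for each $l$ the $\Sigma^1_1$ sets $F\cap f^{-1}(B_l)$ and $F\setminus f^{-1}(B_l)$ are separated by a countable union of $\mathcal P_{n-2}$ sets, which is a $\Sigma^0_{n-1}$ set. By Louveau's theorem they are separated by $O_e:=\omega^\omega\setminus P^{n-1}_e$ for some $e\in\mathbb D$. The relation "$e\in\mathbb D$ and $\forall x\in F\,(x\in M_l\Leftrightarrow x\in O_e)$" of $(l,e)$ is $\Pi^1_1$. By $\Pi^1_1$ number uniformization there is a $\Delta^1_1$ function $l\mapsto e(l)$ choosing such $e$.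

*A coded good piece around $E$.* The set $K=\{x\in X:\exists l\ \neg(x\in M_l\Leftrightarrow x\in O_{e(l)})\}$ is $\Sigma^1_1$ and disjoint from $F$, hence, as $K\subseteq X$, from $\mathrm{cl}_{n-1}(E)$. The latter is $\Sigma^1_1$ and $\Pi^0_{n-1}$ by Lemma 5. Louveau's theorem, applied to $K$ and $\mathrm{cl}_{n-1}(E)$, gives $Z\in\mathcal P_{n-1}$ with $\mathrm{cl}_{n-1}(E)\subseteq Z$ and $Z\cap K=\emptyset$. So $f^{-1}(B_l)\cap Z=O_{e(l)}\cap Z\cap X$ for all $l$, that is, $Z\in\mathcal Z$. This contradicts $\emptyset\ne E\subseteq H\cap Z$. $\square$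

## 9. Tree relations and true stages for a $\Sigma^0_n$ set

To build $\varphi(\alpha)$ we read $\alpha$ bit by bit, and at each initial segment $s$ we need a guess whether $\alpha\in C$. For $\Sigma^0_n$ sets these guesses change, but there should be infinitely many initial segments at which the guess is right. The relations $R^k$ organize this in levels. Let $\sqsubseteq$ be the initial-segment order on $\omega^{<\omega}$.

**Lemma 10.** There are partial orders $R^0\supseteq R^1\supseteq\dots\supseteq R^{n-1}$ on $\omega^{<\omega}$ and $\mathcal Q\subseteq\omega^{<\omega}$ such that: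

* (R1) $R^0$ is $\sqsubseteq$; $\emptyset\,R^k\,t$ for all $t$ and $k$.
* (R2) For $k<n-1$: $r\,R^k\,s\,R^k\,t$ and $r\,R^{k+1}\,t$ imply $r\,R^{k+1}\,s$.
* (R3) $\emptyset\notin\mathcal Q$, and $s\in\mathcal Q$, $s\,R^{n-1}\,t$ imply $t\in\mathcal Q$.
* (R4) For every $\alpha\in\omega^\omega$ there is an infinite set $\mathrm{Tr}(\alpha)$ of initial segments of $\alpha$, linearly ordered by $R^{n-1}$ and closed under $R^{n-1}$-predecessors, with $\alpha\in C\iff\mathrm{Tr}(\alpha)\cap\mathcal Q\ne\emptyset$.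

**Example 4.** Let $n=2$ and $C$ the eventually zero sequences. Let $\mathcal Q$ be the set of nonempty $s$ with last entry $0$ ("at $s$ we guess $\alpha\in C$"). For $s\notin\mathcal Q$ let $s\,R^1\,t$ iff $s\sqsubseteq t$; for $s\in\mathcal Q$ let $s\,R^1\,t$ iff $t$ is $s$ followed by zeros (possibly none). Transitivity, (R1), (R2), (R3) are immediate. If $\alpha\notin C$, let $\mathrm{Tr}(\alpha)$ be the initial segments of $\alpha$ not in $\mathcal Q$; there are infinitely many, and a node outside $\mathcal Q$ has no $R^1$-predecessor in $\mathcal Q$. If $\alpha=u0^\infty$ with $u=\emptyset$ or $u$ ending in a nonzero entry, let $\mathrm{Tr}(\alpha)$ consist of the initial segments not in $\mathcal Q$ (all are $\sqsubseteq u$) and the $u0^i$, $i\ge1$. It is closed under predecessors: if $r\in\mathcal Q$ and $u0^i$ is $r$ followed by zeros, then $r\sqsubseteq u$ is impossible, because $u$ ends in a nonzero entry, so $r=u0^{i'}$ with $i'\ge 1$. Thus (R4) holds. Along $(3,0,0,5)$ the guesses at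 $\emptyset,(3)$ are "no", at $(3,0),(3,0,0)$ "yes", and at $(3,0,0,5)$ "no" again; the longest proper $R^1$-predecessor of $(3,0,0,5)$ is $(3)$.

**Consequences of (R1), (R2).**

* (R5) *If $r\sqsubseteq s$, $r\,R^k\,t$ and $s\,R^k\,t$, then $r\,R^k\,s$.* For $k=0$ this is trivial. If $r,s\,R^{k+1}\,t$, then $r,s\,R^k\,t$, so $r\,R^k\,s\,R^k\,t$ by induction, and (R2) gives $r\,R^{k+1}\,s$.
* (R6) For $v\ne\emptyset$ let $v_k$ be the longest $R^k$-predecessor of $v$ other than $v$; it exists by (R1) and is a proper initial segment of $v$. *If $s\neq v$ and $s\,R^k\,v$, then $s\,R^k\,v_k$*: indeed $s\sqsubseteq v_k$, so (R5) applies. *Moreover $v_{k+1}\,R^{k+1}\,v_k$ for $k<n-1$*: as $v_{k+1}\,R^k\,v$, we get $v_{k+1}\,R^k\,v_k\,R^k\,v$, and (R2) applies. Finally, $v_0$ is the immediate initial segment of $v$.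

*Proof of Lemma 10.* By induction on $k$ we prove the following statement. *For each countable family $(U_i)_{i\in\omega}$ of $\Sigma^0_{k+1}$ subsets of $\omega^\omega$ there are partial orders $R^0\supseteq\dots\supseteq R^k$ with (R1), (R2) (for indices up to $k$), sets $Q_i\subseteq\omega^{<\omega}$ upward closed under $R^k$, and for each $\alpha$ an infinite $R^k$-chain $\mathrm{Tr}_k(\alpha)$ of initial segments of $\alpha$, closed under $R^k$-predecessors, with $\alpha\in U_i\iff\mathrm{Tr}_k(\alpha)\cap Q_i\neq\emptyset$; if $k\ge1$ then moreover $\emptyset\notin Q_i$.* The lemma is the case $k=n-1\ge1$ with all $U_i=C$ and $\mathcal Q=Q_0$. (Only $U$'s with one set matter in the end, but the induction needs countable families.)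

For $k=0$ let $R^0$ be $\sqsubseteq$, $Q_i=\{s:N_s\subseteq U_i\}$, and $\mathrm{Tr}_0(\alpha)$ the set of all initial segments of $\alpha$.

**Step 1: defining $R^{k+1}$.** Now $U_i\in\Sigma^0_{k+2}$, say $U_i=\bigcup_jF_{ij}$ with $F_{ij}\in\Pi^0_{k+1}$. Apply the induction hypothesis to the complements of the $F_{ij}$, indexed by a bijection $m=m(i,j)$ of $\omega\times\omega$ with $\omega$. We get $R^0,\dots,R^k$, $\mathrm{Tr}_k$ and sets $Q_m$ with $\alpha\notin F_{ij}\iff\mathrm{Tr}_k(\alpha)\cap Q_{m(i,j)}\neq\emptyset$. Let $|s|_k$ be the number of $R^k$-predecessors of $s$ other than $s$; if $s\ne\emptyset$ let $s'$ be the longest of these. If $r\,R^k\,s$ and $r\ne s$, then $|r|_k<|s|_k$ by transitivity, and $r\,R^k\,s'$ by (R5). Let $i(\emptyset)=0$ and, for $s\neq\emptyset$,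
$$i(s)=\min\big(\{m:s\in Q_m,\ s'\notin Q_m\}\cup\{|s|_k\}\big),$$
$$s\,R^{k+1}\,t\iff s\,R^k\,t\ \text{ and }\ \forall m<i(s)\,(s\notin Q_m\Rightarrow t\notin Q_m).$$
In words: at $s$ we trust "not in $Q_m$" for the first $i(s)$ indices $m$, and $s\,R^{k+1}\,t$ means that this trust is not yet refuted at $t$. We claim:

$(\ast)$ *If $r\,R^{k+1}\,s$, $r\ne s$, $m<i(r)$ and $r\notin Q_m$, then $s\notin Q_m$ and $m<i(s)$.*

The first conclusion is the definition. If $i(s)\le m$, then $i(s)\le m<i(r)\le|r|_k<|s|_k$, so $m'=i(s)$ satisfies $s\in Q_{m'}$ and $s'\notin Q_{m'}$. As $r\,R^k\,s'$ and $Q_{m'}$ is upward closed, $r\notin Q_{m'}$. Since $m'<i(r)$, the definition gives $s\notin Q_{m'}$, a contradiction.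

**Step 2: order properties.** We check that $R^{k+1}$ is a partial order with (R1) and (R2). It is reflexive, and antisymmetric as a subset of $\sqsubseteq$. Transitivity: let $r\,R^{k+1}\,s\,R^{k+1}\,t$ with $r\ne s$, $m<i(r)$, $r\notin Q_m$. By $(\ast)$, $s\notin Q_m$ and $m<i(s)$, so $t\notin Q_m$. (R1) holds as $i(\emptyset)=0$. (R2): if $r\,R^k\,s\,R^k\,t$, $r\,R^{k+1}\,t$, $m<i(r)$, $r\notin Q_m$, then $t\notin Q_m$, so $s\notin Q_m$ by upward closure of $Q_m$.

**Step 3: the chain $\mathrm{Tr}_{k+1}(\alpha)$.** We define the true stages of the next level and check that they form an infinite chain, closed under predecessors. Let $\mathrm{Tr}_k(\alpha)=\{s_0\sqsubset s_1\sqsubset\cdots\}$. It is an $R^k$-chain closed under $R^k$-predecessors, so the $R^k$-predecessors of $s_j$ are exactly $s_0,\dots,s_j$. Thus $s_0=\emptyset$, $|s_j|_k=j$ and $s_j'=s_{j-1}$ for $j\ge1$. Let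
$$\mathrm{Tr}_{k+1}(\alpha)=\{s_j:\ s_j\,R^{k+1}\,s_{j'}\text{ for all }j'\ge j\},$$
clearly an $R^{k+1}$-chain. *Closed under $R^{k+1}$-predecessors:* if $r\,R^{k+1}\,s_j\in\mathrm{Tr}_{k+1}(\alpha)$, then $r=s_a$ for some $a\le j$; and $s_a\,R^{k+1}\,s_{j'}$ follows for $j'\ge j$ from transitivity and for $a\le j'\le j$ from (R2).

Let $e(m)=\min\{j:s_j\in Q_m\}\le\infty$. By upward closure $s_j\in Q_m$ iff $j\ge e(m)$. So $i(s_j)=\min(\{m:e(m)=j\}\cup\{j\})$ for $j\ge1$, and
$$s_j\in\mathrm{Tr}_{k+1}(\alpha)\iff\text{no }m<i(s_j)\text{ has }j<e(m)<\infty.\tag{2}$$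
*Infinite:* let $J\ge1$. If no $m$ has $J\le e(m)<\infty$, then all $s_j$ with $j\ge J$ are in $\mathrm{Tr}_{k+1}(\alpha)$ by (2). Otherwise let $m^*$ be the least such $m$ and $j=e(m^*)\ge J$. Then $i(s_j)\le m^*$, so by minimality no $m<i(s_j)$ has $j<e(m)<\infty$, and $s_j\in\mathrm{Tr}_{k+1}(\alpha)$.

**Step 4: the sets $Q_i'$.** Finally we read off membership in $U_i$. Let
$$Q'_i=\{s:\exists j\ (m(i,j)<i(s)\text{ and }s\notin Q_{m(i,j)})\}.$$
It is upward closed under $R^{k+1}$ by $(\ast)$, and $\emptyset\notin Q_i'$ as $i(\emptyset)=0$. If $s_a\in\mathrm{Tr}_{k+1}(\alpha)\cap Q'_i$ via $j$, then $s_a\,R^{k+1}\,s_{a'}$ gives $s_{a'}\notin Q_{m(i,j)}$ for all $a'\ge a$. By upward closure $\mathrm{Tr}_k(\alpha)\cap Q_{m(i,j)}=\emptyset$, so $\alpha\in F_{ij}\subseteq U_i$. Conversely, let $\alpha\in F_{ij}$ and $m=m(i,j)$, so no $s_{j'}$ is in $Q_m$. For $j'>m$, $i(s_{j'})\le m$ requires $e(m')=j'$ for some $m'\le m$, which happens for finitely many $j'$ only. As $\mathrm{Tr}_{k+1}(\alpha)$ is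 infinite, some $s$ in it has $i(s)>m$, and $s\notin Q_m$; thus $s\in Q'_i$. $\square$

## 10. Growing a reduction along $\omega^{<\omega}$

To each node $t$ we attach a $\Sigma^1_1$ set $S_t$ of candidates for $\varphi(\alpha)$, $\alpha\sqsupset t$. While the guess is "$\alpha\notin C$", candidates lie in $H$ and their $f$-values avoid the open sets $V$ chosen so far. When the guess flips to "$\alpha\in C$", we move to candidates with $f$-value in a new basic $V$; Lemma 9 supplies them *in the closure of the old candidates*, so that we can return if the flip was wrong. In Example 4, at $(3,0)$ we flip, and at $v=(3,0,0,5)$ we must return to $S_{(3)}$ inside the neighborhood committed to at $(3,0,0)$. This is possible exactly because $S_{(3,0,0)}\subseteq\mathrm{cl}_1(S_{(3)})$. For larger $n$ there is one such requirement for each $R^k$, with $\mathrm{cl}_k$.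

Enumerate $\omega^{<\omega}$ without repetition as $t^0=\emptyset,t^1,\dots$ with proper initial segments enumerated first; $\mathbb S_q=\{t^0,\dots,t^q\}$. The *type* of $t$ is whether or not $t\in\mathcal Q$. By recursion on $q$ we define, for $t=t^q$, a sequence $o_t\in\omega^{<\omega}$, nonempty $\Sigma^1_1$ sets $A_t$ and $S_t^{\mathrm{cr}}$ ("at creation") and, if $t\in\mathcal Q$, a basic open $V_t$. We also define *current* nonempty $\Sigma^1_1$ sets $S_t=S_t^q$ ($t\in\mathbb S_q$), decreasing in $q$, with $S^q_{t^q}=S^{\mathrm{cr}}_{t^q}$. Let $\mathcal V_q=\bigcup\{V_t:t\in\mathbb S_q\cap\mathcal Q\}$. The invariants at stage $q$, for $s,t\in\mathbb S_q$, are: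

1. (Inv1) $|o_t|\ge|t|$; $s\sqsubseteq t\Rightarrow o_s\sqsubseteq o_t$; $S_t\subseteq X\cap N_{o_t}$.
2. (Inv2) If $s\,R^k\,t$, $1\le k\le n-1$, then $S_t\subseteq\mathrm{cl}_k(S_s)$.
3. (Inv3) If $t\notin\mathcal Q$: $S_t\subseteq H$ and $S_t\cap f^{-1}(\overline{\mathcal V_q})=\emptyset$. If $t\in\mathcal Q$: $f(S_t)\subseteq V_t$.
4. (Inv4) For $t=t^q$, let $r_0\sqsubset\dots\sqsubset r_j=t$ be the $R^{n-1}$-predecessors of $t$ (including $t$) of the same type as $t$. Then $(A_{r_0},\dots,A_{r_j})$ is legal and $S_t^{\mathrm{cr}}=\Theta(A_{r_0},\dots,A_{r_j})$.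

On (Inv4): by transitivity and (R5) the $R^{n-1}$-predecessors of $r_i$ are exactly the $R^{n-1}$-predecessors of $t$ that are $\sqsubseteq r_i$, so the list for $r_i$ is $r_0,\dots,r_i$. Hence, when $j\ge1$, legality only requires $A_t\subseteq S^{q-1}_{r_{j-1}}$, which is a subset of $S^{\mathrm{cr}}_{r_{j-1}}=\Theta(A_{r_0},\dots,A_{r_{j-1}})$.

**Stage 0.** This starts the recursion: $o_\emptyset=\emptyset$, $A_\emptyset=H$, $S_\emptyset=S_\emptyset^{\mathrm{cr}}=\Theta(H)$. Recall $\emptyset\notin\mathcal Q$; the invariants hold.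

**Stage $q+1$: candidates for the new node.** Let $v=t^{q+1}$, with $v_0,\dots,v_{n-1}\in\mathbb S_q$ as in (R6). We first show that the set of points meeting all closure requirements is nonempty. With the current sets of stage $q$, put
$$E=S_{v_{n-1}}\cap N_{o_{v_0}}\cap\bigcap_{1\le j\le n-2}\mathrm{cl}_j(S_{v_j}),\tag{3}$$
a $\Sigma^1_1$ set by Lemma 5. (For $n=2$ it is $S_{v_1}\cap N_{o_{v_0}}$.)

**Claim 11.** $E\ne\emptyset$.

*Proof.* By (R6), $v_{j+1}\,R^{j+1}\,v_j$, so by (Inv2) $S_{v_j}\subseteq\mathrm{cl}_{j+1}(S_{v_{j+1}})$ for $0\le j\le n-2$. By recursion we find nonempty $\Sigma^1_1$ sets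
$$E_j\subseteq S_{v_j}\cap N_{o_{v_0}}\cap\bigcap_{1\le i<j}\mathrm{cl}_i(S_{v_i})\qquad(1\le j\le n-1).$$
Let $E_1=S_{v_1}\cap N_{o_{v_0}}$; it is nonempty since $\emptyset\ne S_{v_0}\subseteq N_{o_{v_0}}\cap\mathrm{cl}_1(S_{v_1})$. Given $E_j$ with $1\le j\le n-2$, we have $E_j\subseteq S_{v_j}\subseteq\mathrm{cl}_{j+1}(S_{v_{j+1}})$, so by Lemma 6 $E_{j+1}:=S_{v_{j+1}}\cap\mathrm{cl}_j(E_j)\ne\emptyset$. It is as required: $\mathrm{cl}_j(E_j)\subseteq\mathrm{cl}_1(E_j)\subseteq N_{o_{v_0}}$; $\mathrm{cl}_j(E_j)\subseteq\mathrm{cl}_j(S_{v_j})$; and for $1\le i<j$, $\mathrm{cl}_j(E_j)\subseteq\mathrm{cl}_i(E_j)\subseteq\mathrm{cl}_i(S_{v_i})$. Finally $E_{n-1}\subseteq E$. $\square$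

**Case 1: $v$ and $v_{n-1}$ have the same type.** Here we just continue inside $E$. Pick $o_v\sqsupseteq o_{v_0}$ with $|o_v|\ge|v|$ and $A_v:=E\cap N_{o_v}\ne\emptyset$. Define $S_v=S_v^{\mathrm{cr}}$ by (Inv4); this is legal, as here $r_{j-1}=v_{n-1}$ and $A_v\subseteq S_{v_{n-1}}$. If $v\in\mathcal Q$ let $V_v=V_{v_{n-1}}$. Other current sets are unchanged, and $\mathcal V_{q+1}=\mathcal V_q$. We check the invariants.

* (Inv1) A proper initial segment $s$ of $v$ satisfies $s\sqsubseteq v_0$, so $o_s\sqsubseteq o_{v_0}\sqsubseteq o_v$. And $S_v\subseteq A_v\subseteq X\cap N_{o_v}$.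
* (Inv2) No element of $\mathbb S_q$ extends $v$, so only pairs $s\,R^k\,v$ with $s\neq v$ are new. Then $s\,R^k\,v_k$ by (R6), so $S_{v_k}\subseteq\mathrm{cl}_k(S_s)$. By (3), $E\subseteq\mathrm{cl}_k(S_{v_k})$, for $k=n-1$ because $E\subseteq S_{v_{n-1}}$. So $S_v\subseteq E\subseteq\mathrm{cl}_k(S_{v_k})\subseteq\mathrm{cl}_k(S_s)$.
* (Inv3) $S_v\subseteq S_{v_{n-1}}$, and $v$, $v_{n-1}$ have the same type.
* (Inv4) By definition.

**Case 2: $v\in\mathcal Q$, $v_{n-1}\notin\mathcal Q$.** The remaining combination is excluded by (R3). Now $E\subseteq S_{v_{n-1}}\subseteq H$ by (Inv3). We need a new basic $V$, and then all non-$\mathcal Q$ nodes must give up $f^{-1}(\overline V)$. This may damage (Inv2) at other nodes, so we trim all sets simultaneously and show that a suitable $V$ does little harm.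

**Step 2a: trimming, and counting the harm.** For basic $V$ define $S_t^V$, $t\in\mathbb S_q$, by recursion along $\sqsubseteq$: $S_t^V$ is the set of $x\in S_t$ such that

* (a) $f(x)\notin\overline V$, if $t\notin\mathcal Q$;
* (b) $x\in\mathrm{cl}_k(S^V_s)$ whenever $s\,R^k\,t$, $s\ne t$, $1\le k\le n-1$.

Let $E^V=S^V_{v_{n-1}}\cap N_{o_{v_0}}\cap\bigcap_{1\le j\le n-2}\mathrm{cl}_j(S^V_{v_j})\subseteq E$. All these sets are $\Sigma^1_1$, possibly empty. Call a finite set of basic sets *dispersed* if their closures are pairwise disjoint; for example, in Example 1 any finite set of singletons $\{\frac1{i+1}\}$ is dispersed, while $\{U_0,U_1\}$ is not.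

**Claim 12.** There are $r_t\in\omega$ ($t\in\mathbb S_q$) and $r_E\in\omega$ such that for every dispersed $\mathbb V$: for each $x\in S_t$ at most $r_t$ members $V\in\mathbb V$ have $x\notin S_t^V$; for each $y\in E$ at most $r_E$ members $V\in\mathbb V$ have $y\notin E^V$.

*Proof.* Induction along $\sqsubseteq$. Let $x\in S_t$. Condition (a) fails for at most one $V\in\mathbb V$, since $f(x)$ lies in at most one of the disjoint closures. Consider (b) for a pair $(s,k)$. By induction $S_s$ is the finite union, over $J\subseteq\mathbb V$ with $|J|\le r_s$, of the sets $S_s^J=\{z\in S_s:\{V\in\mathbb V:z\notin S_s^V\}=J\}$. As $x\in S_t\subseteq\mathrm{cl}_k(S_s)$ by (Inv2), and closure commutes with finite unions, $x\in\mathrm{cl}_k(S_s^J)$ for some such $J$. For $V\in\mathbb V\setminus J$ we have $S_s^J\subseteq S_s^V$, so $x\in\mathrm{cl}_k(S_s^V)$. Hence (b) for $(s,k)$ fails for at most $r_s$ members. So $r_t=1+\sum_{(s,k)}r_s$ works, the sum being over the pairs in (b). By the same argument,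 for $y\in E$ the condition $y\in\mathrm{cl}_j(S^V_{v_j})$ fails for at most $r_{v_j}$ members, and $y\in S^V_{v_{n-1}}$ fails for at most $r_{v_{n-1}}$ members, so $r_E=\sum_{1\le j\le n-1}r_{v_j}$ works. $\square$

Fix points $x_t\in S_t$ ($t\in\mathbb S_q$). Call $V$ *admissible* if $x_t\in S_t^V$ for all $t\in\mathbb S_q$. By Claim 12 a dispersed set contains at most $r_*=\sum_{t\in\mathbb S_q}r_t$ non-admissible members.

**Step 2b: finding $V$.** We now combine oscillation with this count.

**Claim 13.** There are an admissible $V$ and $x\in X$ with $f(x)\in V$ and $x\in\mathrm{cl}_{n-1}(E^V)$.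

*Proof.* Suppose not. We build nonempty $\Sigma^1_1$ sets $E=E_0\supseteq E_1\supseteq\cdots$ and nonempty basic $V^1,V^2,\dots$ with pairwise disjoint closures such that for $1\le j\le i$: $E_i\cap f^{-1}(\overline{V^j})=\emptyset$, and $V^j$ is non-admissible or $E_i\cap E^{V^j}=\emptyset$.

Given $E_i$ and $V^1,\dots,V^i$, pick $y\in E_i$ and a basic $B\ni f(y)$ with $\overline B$ disjoint from $\overline{V^1},\dots,\overline{V^i}$. Lemma 8, applied to $E_i\cap f^{-1}(B)$, gives a nonempty $\Sigma^1_1$ set $E'\subseteq E_i\cap f^{-1}(B)$ with $X\cap\mathrm{cl}_{n-1}(E')\subseteq f^{-1}(\overline B)$. As $E'\subseteq E\subseteq H$, Lemma 9 gives $x\in\operatorname{Osc}(E')$. Then $f(x)\in\overline B$, so we can choose a basic $V=V^{i+1}\ni f(x)$ with $\overline V$ disjoint from $\overline{V^1},\dots,\overline{V^i}$ and $x\in\mathrm{cl}_{n-1}(E'\setminus f^{-1}(\overline V))$. If $V$ is non-admissible, let $E_{i+1}=E'\setminus f^{-1}(\overline V)\ne\emptyset$. If $V$ is admissible, then by assumption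 $x\notin\mathrm{cl}_{n-1}(E^V)$, so some $P\in\mathcal P_{n-2}$ has $x\in P$ and $P\cap E^V=\emptyset$; let $E_{i+1}=P\cap(E'\setminus f^{-1}(\overline V))$, nonempty since $P$ is a $T_{n-1}$-neighborhood of $x$.

Take $i=r_*+r_E+1$ and $y\in E_i\subseteq E$. Each of the $i$ sets $V^j$, $j\le i$, is non-admissible (at most $r_*$ of them) or satisfies $y\notin E^{V^j}$ (at most $r_E$ of them), a contradiction. $\square$

**Step 2c: the new sets.** We finish stage $q+1$ in Case 2. Take $V,x$ as in Claim 13. Put $V_v=V$ and $S_t^{q+1}=S_t^V$ for $t\in\mathbb S_q$; these are nonempty by admissibility. Since $x\in\mathrm{cl}_{n-1}(E^V)\subseteq\mathrm{cl}_1(E^V)\subseteq N_{o_{v_0}}$, we can choose $o_v\sqsubset x$ with $o_v\sqsupseteq o_{v_0}$ and $|o_v|\ge|v|$. Let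
$$A_v=X\cap f^{-1}(V)\cap\mathrm{cl}_{n-1}(E^V)\cap N_{o_v}\ni x,\qquad S_v=S_v^{\mathrm{cr}}=\Theta(A_v).$$

* (Inv1) As in Case 1; the sets $S_t$, $t\in\mathbb S_q$, only shrink.
* (Inv2) For $s,t\in\mathbb S_q$, $s\ne t$, this is (b). Let $s\,R^k\,v$, $s\ne v$, $1\le k\le n-1$. By definition $E^V\subseteq\mathrm{cl}_k(S^V_{v_k})$. Since $s\,R^k\,v_k$ by (R6), (b) gives $S^V_{v_k}\subseteq\mathrm{cl}_k(S_s^V)$ (trivially if $s=v_k$). So
$$S_v\subseteq\mathrm{cl}_{n-1}(E^V)\subseteq\mathrm{cl}_k(E^V)\subseteq\mathrm{cl}_k(S^V_{v_k})\subseteq\mathrm{cl}_k(S^V_s).$$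
* (Inv3) For $t\in\mathbb S_q\setminus\mathcal Q$, by (a) and the previous (Inv3), $S_t^V\subseteq H$ misses $f^{-1}(\overline{\mathcal V_q}\cup\overline V)=f^{-1}(\overline{\mathcal V_{q+1}})$. For $t\in\mathbb S_q\cap\mathcal Q$, $f(S_t^V)\subseteq f(S_t)\subseteq V_t$. And $f(S_v)\subseteq V=V_v$.
* (Inv4) Every $R^{n-1}$-predecessor of $v$ other than $v$ is an $R^{n-1}$-predecessor of $v_{n-1}\notin\mathcal Q$ by (R6), hence not in $\mathcal Q$ by (R3). So the list is just $(v)$.

This completes the construction.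

## 11. The continuous map $\varphi$ and the open set $W$

Let $W=\bigcup_{t\in\mathcal Q}V_t$, an open set, and $\varphi(\alpha)=\bigcup_ko_{\alpha\upharpoonright k}$. By (Inv1), $\varphi:\omega^\omega\to\omega^\omega$ is well defined and continuous. It remains to show $\varphi(\alpha)\in X$ and $f(\varphi(\alpha))\in W\iff\alpha\in C$. Let $\mathrm{Tr}(\alpha)=\{t_0\sqsubset t_1\sqsubset\cdots\}$. By (R4) the $R^{n-1}$-predecessors of $t_j$ are exactly $t_0,\dots,t_j$.

**Case $\alpha\notin C$.** No $t_j$ is in $\mathcal Q$, so by (Inv4) $S^{\mathrm{cr}}_{t_j}=\Theta(A_{t_0},\dots,A_{t_j})$ for all $j$, and all these sequences are legal. By Lemma 7 there is $x\in\bigcap_jS^{\mathrm{cr}}_{t_j}$. As $S^{\mathrm{cr}}_{t_j}\subseteq X\cap N_{o_{t_j}}$ and $|o_{t_j}|\to\infty$, we get $x=\varphi(\alpha)\in X$. Let $u\in\mathcal Q$ and choose $j$ such that $t_j$ is enumerated after $u$. By (Inv3) at the stage of $t_j$, $S_{t_j}^{\mathrm{cr}}\cap f^{-1}(V_u)=\emptyset$, so $f(\varphi(\alpha))\notin V_u$.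 As $u$ was arbitrary, $f(\varphi(\alpha))\notin W$.

**Case $\alpha\in C$.** Let $t_m$ be the first element of $\mathrm{Tr}(\alpha)$ in $\mathcal Q$. By (R3), $t_j\in\mathcal Q$ for all $j\ge m$, and by (Inv4) $S^{\mathrm{cr}}_{t_j}=\Theta(A_{t_m},\dots,A_{t_j})$ for $j\ge m$. As before Lemma 7 gives $\varphi(\alpha)\in\bigcap_{j\ge m}S^{\mathrm{cr}}_{t_j}\subseteq X$. By (Inv3), $f(\varphi(\alpha))\in f(S^{\mathrm{cr}}_{t_m})\subseteq V_{t_m}\subseteq W$.

Thus $\varphi:\omega^\omega\to X$ is continuous and $\varphi^{-1}(f^{-1}(W))=C$, which is (II). This proves Theorem B and, by Section 4, Theorem A for all $1\le m\le n$. $\blacksquare$
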